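# Coding true arithmetic in the recursively enumerable bounded truth-table degrees

## 1. Bounded truth-table reductions, degrees, atoms, theories

Sets are subsets of $\omega$, and $X(x)\in\{0,1\}$ is the value at $x$ of the characteristic function of $X$. Angle brackets code finite sequences by numbers.

**Definition 1.1 (functionals and btt-reducibility).** A *functional* $\Phi$ is a pair $(h,k)$ with $h$ partial recursive and $k\in\omega$. We count $h(x)$ as defined only if its value has the form $\langle u_1,\dots,u_k,\theta\rangle$ with $\theta:\{0,1\}^k\to\{0,1\}$. The number $k$ is the *norm* of $\Phi$, and $u_1,\dots,u_k$ are the *queries* of $\Phi(x)$. Put $\Phi^Y(x)=\theta(Y(u_1),\dots,Y(u_k))$. If $h$ is total, $\Phi$ is called *total*, and $\Phi(Y)$ is the set with characteristic function $\Phi^Y$. We write $X\le_{btt}Y$ if $X=\Phi(Y)$ for some total $\Phi$. All functionals can be listed effectively.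

**Example.** The set of all $x$ such that exactly one of $2x,2x+1$ lies in $Y$ is reducible to $Y$ with norm $2$, and $\theta$ is "exclusive or". The complement of $Y$ is reducible to $Y$ with norm $1$. A recursive set is reducible to every set, by constant truth tables. The set $\{x:|Y\cap[0,x]|\text{ is odd}\}$, computed by asking about $0,\dots,x$, is presented by truth tables of unbounded size, so this presentation is not a btt-reduction: the number of queries must be bounded by one $k$ for all $x$.

Two routine facts are used freely. Reductions compose, and the norms multiply. Finitely many arguments may be treated separately, by replacing their truth tables with constant ones.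

**Definition 1.2 (the structure $\mathcal R_{btt}$).** Sets $X,Y$ have the same *btt-degree* if $X\le_{btt}Y\le_{btt}X$. $\mathcal R_{btt}$ is the set of btt-degrees of r.e. sets, partially ordered by the ordering $\le$ induced by $\le_{btt}$. A lower case letter denotes the degree of the set named by the corresponding capital. The recursive sets form the least degree $0$. The join $x\vee y$ is the degree of $X\oplus Y=\{2z:z\in X\}\cup\{2z+1:z\in Y\}$.

The join is the least upper bound: if $X,Y\le_{btt}Z$ by functionals of norms $k,l$, then $X\oplus Y\le_{btt}Z$ with norm $\max(k,l)$. So $\vee$ is first-order definable from $\le$. The join of the empty list of sets is the empty set, of degree $0$.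

**Example.** The halting set $K$ and its complement have the same btt-degree. This degree belongs to $\mathcal R_{btt}$ because it contains an r.e. set, though the complement of $K$ is not r.e.

**Definition 1.3 (atoms, and the sets $D(b,c)$).** An *atom* is a minimal nonzero element of $\mathcal R_{btt}$. For $b,c\in\mathcal R_{btt}$,
$$D(b,c)=\{x:\ x\le b,\ x\le c,\ x\text{ is an atom}\}.$$

**Example.** $D(0,c)=\emptyset$. If $a$ is an atom, then $D(a,a)=\{a\}$. Distinct atoms $a,a'$ are incomparable, since $0<a\le a'$ and minimality of $a'$ give $a=a'$. Hence $D(a,a')=\emptyset$.

**Definition 1.4 (theories and their comparison).** $\mathrm{Th}(\mathcal S)$ is the set of codes of first-order sentences true in $\mathcal S$. For $\mathcal R_{btt}$ the language has one binary symbol, interpreted as $\le$ (equality is then expressed by $x\le y\wedge y\le x$). For sets of numbers, $A\le_mB$ means that some total recursive $g$ satisfies $x\in A\Leftrightarrow g(x)\in B$. We write $A\equiv_mB$ for $A\le_mB\le_mA$, and $\equiv_T$ is Turing equivalence. $A$ and $B$ are *recursively isomorphic* if $g$ can be taken to be a bijection of $\omega$.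

**Example.** The even numbers and the odd numbers are recursively isomorphic, by interchanging $2x$ and $2x+1$.

**Definition 1.5 (interpretation without parameters).** A structure is *interpretable in $\mathcal S$ without parameters* if it is isomorphic to a structure whose elements are the classes of a definable equivalence relation on a nonempty definable set of tuples of $\mathcal S$, with relations and operations induced by definable relations; all defining formulas are free of parameters.

**Example.** $(\mathbb Z,+)$ is interpretable in $(\mathbb N,+)$: take all pairs $(a,b)$, put $(a,b)\sim(c,d)$ iff $a+d=b+c$, and add componentwise.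

## 2. The Turing degree of $\mathrm{Th}(\mathcal R_{btt})$ and its upper bound

How hard is it to decide which first-order sentences hold in $\mathcal R_{btt}$? A result of Nies says that the theory is undecidable and not recursively axiomatizable. The question treated here comes from "To My Parents,", http://www.piergiorgioodifreddi.it/wp-content/uploads/2010/10/CRT2.pdf, where it is said not to be known whether the first-order theory of $\mathcal R_{btt}$ has the same degree as the theory of First-Order Arithmetic. We read "degree" as Turing degree and the latter theory as $\mathrm{Th}(\mathbb N,+,\cdot)$. So we ask whether $\mathrm{Th}(\mathcal R_{btt})\equiv_T\mathrm{Th}(\mathbb N,+,\cdot)$. The answer is yes.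

**Theorem 1.** $\mathrm{Th}(\mathcal R_{btt})\equiv_m\mathrm{Th}(\mathbb N,+,\cdot)$, hence the two theories are Turing equivalent.

Some sentences can be decided by hand. "There is a least element" is true (the recursive sets). "There is a greatest element" is true, since every r.e. set is many-one reducible to the halting set. "Any two elements have a least upper bound" is true. But even "there is an atom" needs a construction; it will come out of Theorem 2 below.

**Upper bound.** We reduce $\mathrm{Th}(\mathcal R_{btt})$ to arithmetic. Let $W_0,W_1,\dots$ be the standard list of r.e. sets. The statement $W_e\le_{btt}W_i$ says: there are $k$ and an index $d$ of a total recursive function all of whose values have the form $\langle u_1,\dots,u_k,\theta\rangle$, such that for every $x$, with $\langle u_1,\dots,u_k,\theta\rangle$ the value at $x$, $W_e(x)=\theta(W_i(u_1),\dots,W_i(u_k))$. This is an arithmetical relation of $e,i$. Replacing quantifiers over degrees by quantifiers over indices, and $x\le y$ by this relation, we turn a sentence about $\mathcal R_{btt}$ into an equivalent arithmetical one. So $\mathrm{Th}(\mathcal R_{btt})\le_m\mathrm{Th}(\mathbb N,+,\cdot)$.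

The rest of the notes proves the converse reduction.

## 3. Graphs on sets of atoms

To speak about arithmetic inside $\mathcal R_{btt}$ we first code graphs, with atoms as vertices.

**Definition 3.1.** For degrees $b,c,p,q$, the graph coded by $(b,c,p,q)$ has vertex set $D(b,c)$; distinct vertices $x,y$ are joined by an edge iff $q\le x\vee y\vee p$.

**Example.** If $q=0$ the graph is complete. If $q\not\le b\vee p$ there are no edges, since $x\vee y\vee p\le b\vee p$ for all vertices.

Suppose for the moment that there are atoms $a_0,a_1,\dots$ such that (I) no $a_n$ lies below a finite join of other $a_m$'s, and (II) each nonzero $x\le a_0\vee\dots\vee a_{M-1}$ bounds some $a_n$ with $n<M$. With $b=a_0\vee\dots\vee a_{M-1}$, property (II) gives $D(b,b)=\{a_0,\dots,a_{M-1}\}$, because an atom bounding $a_n$ equals $a_n$.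

Take $M=3$ and $p=0$. Up to renaming there is one graph for each number of edges, and each can be coded.

* Three edges: $q=0$.
* Two edges, $01$ and $02$: $q=a_0$, since $a_0\not\le a_1\vee a_2$ by (I).
* One edge, $01$: $q=a_0\vee a_1$. Indeed $a_1\not\le a_0\vee a_2$ and $a_0\not\le a_1\vee a_2$.
* No edge: $q=a_0\vee a_1\vee a_2$, since every join of two omits the third.

With four vertices the choice $p=0$ breaks down. Suppose the edges are to be exactly $01$ and $23$. Then $q\le a_0\vee a_1$ and $q\le a_2\vee a_3$. If $q\ne0$, then (II) with $M=2$ gives $n<2$ with $a_n\le q\le a_2\vee a_3$, contradicting (I). So $q=0$ and the graph is complete. This is why the code has an additional degree $p$. In the construction, $P$ will list announcements that are to be ignored.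

The following theorem supplies everything we need. Items 1–3 give the vertices, item 4 the edges. Item 5 will be motivated in Section 5.

**Theorem 2.** Let $E$ be a recursive symmetric irreflexive relation on $\omega$. Let $L=0$ or $L\ge2$, and let $G^\ell_j$ ($\ell<2$, $j<L$) be r.e. sets such that for each $\ell$, $G^\ell_i\not\le_{btt}G^\ell_j$ whenever $i\ne j$. There are uniformly r.e. sets $A_n$ ($n\in\omega$) and r.e. sets $B,C,P,Q,P^0,Q^0,P^1,Q^1$ such that:

1. For every set $X$: $X\le_{btt}B$ and $X\le_{btt}C$ iff $X\le_{btt}\bigoplus_{n<M}A_n$ for some $M$.
2. If $X\le_{btt}\bigoplus_{n<M}A_n$ is nonrecursive, then $A_n\le_{btt}X$ for some $n<M$.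
3. $A_m\not\le_{btt}\hat A_m:=\{(n,z):n\ne m,\ z\in A_n\}$ for every $m$.
4. For $a\ne b$: $Q\le_{btt}A_a\oplus A_b\oplus P$ iff $E(a,b)$.
5. For $\ell<2$, $j<L$, $n\in\omega$: $Q^\ell\le_{btt}A_n\oplus G^\ell_j\oplus P^\ell$ iff $n=j$.

Here and below, pairs $(n,z)$ are identified with numbers by a recursive bijection. The set $X$ in items 1 and 2 is arbitrary, not necessarily r.e.

**Consequence $(*)$.** In the situation of Theorem 2, $D(b,c)=\{a_n:n\in\omega\}$, and the $a_n$ are pairwise distinct.

Proof. By item 3 each $A_n$ is nonrecursive. For $k\ne n$ we have $A_n\le_{btt}\hat A_k$, so $A_k\le_{btt}A_n$ would contradict item 3 for $k$; hence $a_k\not\le a_n$. If $0<x\le a_n$, item 2 with $M=n+1$ gives $k\le n$ with $a_k\le x\le a_n$, so $k=n$ and $x=a_n$. Thus $a_n$ is an atom, and $a_n\le b,c$ by item 1. Conversely, an atom $x\le b,c$ lies below some $\bigvee_{n<M}a_n$ by item 1, so it bounds some $a_n$ by item 2, and equals it. $\square$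

## 4. Coded models of a finite fragment of arithmetic

**A graph that codes addition and multiplication.** This step turns two binary operations into a single edge relation. Let $\mathcal U=(\omega,+,\cdot)$ be any structure with two recursive binary operations. Let $\mathfrak G(\mathcal U)$ be the graph with vertices $d_0$; $d^\circ_r$; $v_n$; $t^{\circ,r}_{ij}$ (where $\circ\in\{+,\cdot\}$, $r\in\{1,2,3\}$, $n,i,j\in\omega$) and edges
$$d_0v_n;\quad d^\circ_rt^{\circ,r}_{ij};\quad t^{\circ,1}_{ij}t^{\circ,2}_{ij};\quad t^{\circ,2}_{ij}t^{\circ,3}_{ij};\quad t^{\circ,1}_{ij}v_i;\quad t^{\circ,2}_{ij}v_j;\quad t^{\circ,3}_{ij}v_{i\circ j}.$$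
After a recursive identification of the vertices with $\omega$ this is a recursive symmetric irreflexive relation. With the seven vertices $d_0,d^\circ_r$ as parameters, consider
$$\nu(x):\ E(x,d_0),$$
$$\gamma_\circ(x,y,z):\ \exists t_1t_2t_3\Big[\bigwedge_rE(t_r,d^\circ_r)\wedge E(t_1,t_2)\wedge E(t_2,t_3)\wedge E(t_1,x)\wedge E(t_2,y)\wedge E(t_3,z)\Big],$$
where $\gamma_\circ$ is used only for $x,y,z$ satisfying $\nu$.

**Lemma 1.** In $\mathfrak G(\mathcal U)$ these formulas define a copy of $\mathcal U$, via $n\mapsto v_n$.

Proof. The neighbors of $d_0$ are exactly the $v_n$. The neighbors of $d_r^\circ$ are exactly the $t^{\circ,r}_{ij}$. If $t_1,t_2,t_3$ witness $\gamma_\circ(x,y,z)$, the edges $t_1t_2$ and $t_2t_3$ force $t_r=t^{\circ,r}_{ij}$ with the same $i,j$ for all $r$. The only neighbors among the $v$'s are then $x=v_i$, $y=v_j$, $z=v_{i\circ j}$. Conversely, $t^{\circ,1}_{ij},t^{\circ,2}_{ij},t^{\circ,3}_{ij}$ witness $\gamma_\circ(v_i,v_j,v_{i\circ j})$. $\square$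

**A finite theory.** We need finitely many axioms that make standard initial segments recognizable. Let $T$ consist of the following statements, all true in $\mathbb N$, about $(U,+,\cdot)$. There is a unique $0$ with $0+x=x+0=x$ for all $x$, and a unique $1$ with $1\cdot x=x\cdot1=x$ for all $x$. With $x\le y:\Leftrightarrow\exists z\,(z+x=y)$:

* $+$ is commutative and associative; $x+1=y+1\to x=y$; $x+1\ne0$;
* $x\cdot0=0$; $x\cdot(y+1)=x\cdot y+x$;
* $x\le0\to x=0$; $x\le y+1\to(x\le y\vee x=y+1)$; $x\le y\vee y\le x$.

In a model of $T$ let $\bar0=0$ and $\overline{m+1}=\bar m+1$ be the numerals. An element that is not a numeral is *nonstandard*.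

**Lemma 2.** In a model of $T$: $m\mapsto\bar m$ is an embedding of $(\mathbb N,+,\cdot)$; $\{x:x\le\bar m\}=\{\bar0,\dots,\bar m\}$ has exactly $m+1$ elements; if $u$ is nonstandard, $\{x:x\le u\}$ is infinite. A model without nonstandard elements is isomorphic to $(\mathbb N,+,\cdot)$.

Proof. Note $\bar 1=0+1=1$. Injectivity: if $\bar m=\bar l$ with $m<l$, cancel $1$ successively to get $0=\overline{l-m}$, which has the form $x+1$, a contradiction. Associativity gives $\bar m+\overline{k+1}=(\bar m+\bar k)+1$, so $\bar m+\bar k=\overline{m+k}$ by induction on $k$; similarly $\bar m\cdot\bar k=\overline{mk}$ by the axioms for multiplication. For $j\le m$, $\overline{m-j}+\bar j=\bar m$, so $\bar j\le\bar m$. The converse inclusion follows by induction on $m$ from the first two order axioms, and injectivity gives the count. If $u$ is nonstandard, then $u\not\le\bar m$, so $\bar m\le u$ for every $m$ by the last axiom. The final statement follows from the embedding. $\square$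

**Coded structures.** For a tuple $\bar r=(b,c,p,q,\bar d)$ of $11$ degrees with $\bar d$ in $D(b,c)$, let $\mathfrak G_{\bar r}$ be the graph coded by $(b,c,p,q)$, and let $\mathfrak M_{\bar r}$ be the structure defined in it by $\gamma_+,\gamma_\cdot$ on $\{x\in D(b,c):\nu(x)\}$, with parameters $\bar d$. Let $\Theta(\bar r)$ be the first-order formula saying that $\bar d$ is in $D(b,c)$ and that $\gamma_+,\gamma_\cdot$ are graphs of binary operations on this set satisfying $T$.

**Lemma 3.** For every recursive structure $\mathcal U=(\omega,+,\cdot)$ satisfying $T$ there is $\bar r$ with $\Theta(\bar r)$ and $\mathfrak M_{\bar r}\cong\mathcal U$. In particular there is $\bar r^*$ with $\mathfrak M_{\bar r^*}\cong(\mathbb N,+,\cdot)$.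

Proof. Apply Theorem 2 with $L=0$ and $E$ the edge relation of $\mathfrak G(\mathcal U)$. By $(*)$ the vertices of the coded graph are the distinct degrees $a_n$; by item 4 its edges are those of $E$. Let $\bar d$ be the atoms corresponding to $d_0,d^\circ_r$, and use Lemma 1. $\square$

**The obvious translation, and where it fails.** One would like to translate an arithmetical sentence $\varphi$ into "some $\bar r$ with $\Theta(\bar r)$ has $\mathfrak M_{\bar r}\models\varphi$". This translation is wrong, because $\Theta$ admits nonstandard models. Let $\mathcal U$ consist of the zero polynomial and the polynomials in $\mathbb Z[X]$ with positive leading coefficient, with the usual operations. It is a recursive structure, after recursive identification of its universe with $\omega$. In it, $x\le y$ holds iff $y-x\in\mathcal U$. It satisfies $T$. The algebraic axioms are clear. If $z+x=0$ with $z,x\in\mathcal U$, then $x=0$. A nonzero $w\in\mathcal U$ has $w-1\in\mathcal U$, so $x\le y+1$ and $x\ne y+1$ give $y-x=(y+1-x)-1\in\mathcal U$. Finally one of $y-x$, $x-y$ lies in $\mathcal U$. The sentence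
$$\exists x\,\forall y\,(y+y\ne x\ \wedge\ (y+y)+1\ne x)$$
is false in $\mathbb N$, but $x=X$ witnesses it in $\mathcal U$, since the coefficient of $X$ in $2y$ and in $2y+1$ is even. By Lemma 3 some $\mathfrak M_{\bar r}$ is isomorphic to $\mathcal U$. So the translation would declare this false sentence true. We must say in $\mathcal R_{btt}$ that $\mathfrak M_{\bar r}$ is *standard*.

## 5. Definable bijections between initial segments, and Theorem 1 from Theorem 2

The standard model has finite initial segments, and every model of $T$ contains initial segments of each finite size $\geq 1$. So $\mathfrak M_{\bar r}$ is standard iff each of its initial segments $\{x:x\le u\}$ can be put in bijection with an initial segment of *every* coded model of $T$, one of which is the standard $\mathfrak M_{\bar r^*}$. A first-order sentence about degrees cannot quantify over bijections, so we need a formula with parameters that defines enough of them between given finite sets of atoms.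

**The direct formula does not do it.** The graph code suggests matching $x$ with $x'$ when $q\le x\vee x'\vee p$. Let $x,y$ be distinct atoms and ask for the identity map on $\{x,y\}$. We would need $q\le x\vee x\vee p$ but $q\not\le x\vee y\vee p$. This is impossible, since $x\vee p\le x\vee y\vee p$. So we go through a third set of atoms, produced for the purpose: each given atom is compared with *new* atoms $n$ only. Item 5 of Theorem 2 says exactly that the new atom $a_n$ can be matched with $g^0_n$ on one side and with $g^1_n$ on the other. For $\bar s=(b^\circ,c^\circ,p^0,q^0,p^1,q^1)$ let
$$R(x,x';\bar s):\ \exists n\in D(b^\circ,c^\circ)\,\big[q^0\le n\vee x\vee p^0\ \wedge\ q^1\le n\vee x'\vee p^1\big].\tag{1}$$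

**Claim A.** If $m\ge1$ and $g_0,\dots,g_m$, respectively $g_0',\dots,g_m'$, are lists of pairwise distinct atoms, there is $\bar s$ such that $R(g_i,g_j';\bar s)\Leftrightarrow i=j$ for all $i,j\le m$.

Proof. Distinct atoms are incomparable. So we may apply Theorem 2 with $E=\emptyset$, $L=m+1\ge2$, and r.e. sets $G^0_j\in g_j$, $G^1_j\in g'_j$. Let $\bar s$ consist of the degrees of $B,C,P^0,Q^0,P^1,Q^1$. By $(*)$, $n$ in (1) ranges over the degrees $a_n$, and by item 5, $R(g_i,g_j';\bar s)$ holds iff some $n\in\omega$ satisfies $n=i$ and $n=j$. $\square$

Let $\mathrm{St}(\bar r)$ be the first-order formula: $\Theta(\bar r)$, and for all $\bar r'$ with $\Theta(\bar r')$ and every $u\in\mathfrak M_{\bar r}$, $u\ne0$, there are $u'\in\mathfrak M_{\bar r'}$ and $\bar s$ such that $R(\cdot,\cdot;\bar s)$ restricted to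
$$\{x\in\mathfrak M_{\bar r}:x\le u\}\times\{x'\in\mathfrak M_{\bar r'}:x'\le u'\}$$
is a bijection between these two sets. Here $\le$ and $0$ are those of the structures $\mathfrak M_{\bar r},\mathfrak M_{\bar r'}$, not of $\mathcal R_{btt}$.

**Claim B.** $\mathrm{St}(\bar r)$ iff $\bar r$ is a tuple as in Section 4 with $\mathfrak M_{\bar r}\cong(\mathbb N,+,\cdot)$.

Proof. Suppose $\mathfrak M_{\bar r}\cong(\mathbb N,+,\cdot)$; then $\Theta(\bar r)$ holds. Given $\bar r'$ and $u\ne0$, let $u$ be the number $m\ge1$ of $\mathfrak M_{\bar r}$ and let $u'$ be the $m$-th numeral of $\mathfrak M_{\bar r'}$. By Lemma 2 both initial segments consist of exactly $m+1\ge2$ atoms. List them and apply Claim A.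

Conversely, suppose $\Theta(\bar r)$ holds but $\mathfrak M_{\bar r}\not\cong(\mathbb N,+,\cdot)$. By Lemma 2 there is a nonstandard $u\in\mathfrak M_{\bar r}$; it is not $0$, and $\{x:x\le u\}$ is infinite. Take $\bar r'=\bar r^*$. Every $\{x':x'\le u'\}$ in $\mathfrak M_{\bar r^*}$ is finite. So there is no bijection at all, and $\mathrm{St}(\bar r)$ fails. $\square$

**Proof of Theorem 1 from Theorem 2.** For an arithmetical sentence $\varphi$ let $\varphi^{\mathfrak M_{\bar r}}$ be the formula obtained by relativizing quantifiers to $\{x\in D(b,c):\nu(x)\}$ and replacing $u+v=w$, $u\cdot v=w$ by $\gamma_+(u,v,w),\gamma_\cdot(u,v,w)$ (first rewrite $\varphi$ so that the operations occur only in such atomic formulas). By Claim B and the existence of $\bar r^*$,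
$$\mathbb N\models\varphi\iff\mathcal R_{btt}\models\exists\bar r\,\big(\mathrm{St}(\bar r)\wedge\varphi^{\mathfrak M_{\bar r}}\big).\tag{2}$$
So $\mathrm{Th}(\mathbb N,+,\cdot)\le_m\mathrm{Th}(\mathcal R_{btt})$. With the upper bound of Section 2 this proves Theorem 1, given Theorem 2. $\square$

## 6. Requirements, announcements, and permissions

From here on we prove Theorem 2. Fix $E$, $L$, the $G^\ell_j$, and recursive enumerations of the $G_j^\ell$. A *number* is a pair $(n,z)$ with *column* $n$ and *row* $z$. The basic act is to *dump* a number. If $\mathcal D$ is the set of dumped numbers, then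
$$A_n=\{z:(n,z)\in\mathcal D\},\qquad \mathcal D_M=\{(n,z)\in\mathcal D:n<M\}.$$
Clearly $X\le_{btt}\bigoplus_{n<M}A_n$ iff $X\le_{btt}\mathcal D_M$. The sets $B,C$ are sets of numbers, and every dumped number is also put into $B$ and into $C$.

Let $N_0,N_1,\dots$ be an effective list of all requirements of the following forms.

* Type I $(\Phi,m)$: $A_m\ne\Phi(\hat A_m)$.
* Type II $(\Phi,\Psi)$: if $\Phi(B)=\Psi(C)=X$, then $X\le_{btt}\bigoplus_{n<i}A_n$ (for $N_i$).
* Type III $(\Phi,a,b)$, $a\ne b$, $\neg E(a,b)$: $Q\ne\Phi(A_a\oplus A_b\oplus P)$.
* Type IV $(\Phi,\ell,n,j)$, $\ell<2$, $j<L$, $n\ne j$: $Q^\ell\ne\Phi(A_n\oplus G_j^\ell\oplus P^\ell)$. Its *permission set* is $W=G^\ell_w$, where $w=n$ if $n<L$, and otherwise $w$ is the least number $<L$ different from $j$ (it exists since $L\ge2$).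

In type IV, $w\ne j$, so $W\not\le_{btt}G^\ell_j$.

Type I is ordinary diagonalization: reserve a number of column $m$, wait for the computation at its row, and dump it if the computed value is $0$.

For type III, reserve a row $y$, wait for $\Phi(y)$, and put $y$ into $Q$ if the value is $0$. But for every edge $\{a',b'\}$ of $E$ the set $Q$ must be computable from $A_{a'}\oplus A_{b'}\oplus P$. So putting $y$ into $Q$ is *announced*: $(n,y)$ is dumped in all columns $n\le i$ other than $a,b$. The columns $a,b$ stay quiet, so the computation survives. The edge $\{a',b'\}$ is not contained in the nonedge $\{a,b\}$, so one of $a',b'$ sees the announcement, at least if $a',b'\le i$. Another requirement may dump some $(n,y)$ while giving up row $y$; this announcement is false, and then $y$ is put into $P$ ("ignore row $y$").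

In type IV the same device is used with columns $e<L$, $e\ne n$. But if $n<L$, then $Q^\ell$ must be computable from $A_n\oplus G^\ell_n\oplus P^\ell$ as well, while $A_n$ must be quiet. So there are many rows $y_0,y_1,\dots$, and $y_\lambda$ is put into $Q^\ell$ only when *permitted*, that is when $\lambda$ enters $W=G^\ell_n$. If $\Phi$ agreed on all these rows, then $W\le_{btt}G^\ell_j$ would follow.

Type II builds the exact pair $B,C$. It looks for a disagreement $\Phi^B(x)\ne\Psi^C(x)$ that can be forced using numbers reserved by later requirements. In columns $\ge i$ it may treat $B$ and $C$ differently; in columns $<i$ it may only dump. If no disagreement can be forced, then $X$ depends only on columns $<i$.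

## 7. Relevant cells and the role of the norm

Item 2, minimality, is the global demand. Suppose $X=\Phi(\mathcal D_M)$. To have $A_n\le_{btt}X$ we want, for a reserved number $(n,y)$, some $x$ such that $X(x)$ tells whether $(n,y)$ is eventually dumped. To this end numbers are kept in *cells*, whose content is always treated as a whole. A cell $(i,\lambda,n)$ belongs to *slot* $i$ (it works for $N_i$), has an *index* $\lambda$, and contains a finite nonempty set of numbers of column $n$, which are then called *live*. Slots with smaller number have priority. Slot $i$ may dump, discard, or absorb cells of slots $>i$.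

Let $t$ range over codes of triples $(\Phi,M,H)$ with $\Phi$ a functional and $M,H\in\omega$; we write $t=(\Phi,M,H)$. The number $H$ is a *threshold*: cells in slots $<H$ are regarded as never to be dumped.

**Definition 7.1 (relevance).** At the start of a stage, let $t=(\Phi,M,H)$ and suppose $\Phi(x)$ is already computed, as an algorithm for the oracle $\mathcal D_M$. Let $V^H(x)$ be the set of cells in slots $\ge H$ of columns $<M$ that contain a query of $\Phi(x)$. For $\mathcal K\subseteq V^H(x)$ let $f(\mathcal K)$ be the value of $\Phi(x)$ when a query $(n,z)$ is answered *yes* iff $n<M$ and $(n,z)$ is already dumped or lies in a cell of $\mathcal K$. A cell $c\in V^H(x)$ is *relevant* if $f(\mathcal K)\ne f(\mathcal K\cup\{c\})$ for some $\mathcal K\subseteq V^H(x)\setminus\{c\}$. $\mathrm{Rel}^H(x)$ is the set of relevant cells.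

By definition, adding nonrelevant cells of $V^H(x)$ to $\mathcal K$, or removing them, never changes $f$:
$$f(\mathcal K)=f(\mathcal K\cap\mathrm{Rel}^H(x)).\tag{3}$$

**Example.** Let $k=2$, with both queries in columns $<M$ and live in slots $\ge H$. If $\theta$ is "or" and the queries lie in different cells, both cells are relevant. If $\theta$ returns the first answer, only the first of two different cells is relevant. If $\theta$ is "exclusive or" and both queries lie in the *same* cell $c$, then $f(\emptyset)=f(\{c\})=0$, and $c$ is not relevant.

Here is the use of relevance. Let $c$ be a cell of slot $i$, column $n$, and suppose all relevant cells other than $c$ are in slots $>i$. If $c$ is relevant, choose a set $\mathcal K$ of other relevant cells with $f(\mathcal K)\ne f(\mathcal K\cup\{c\})$, dump the cells of $\mathcal K$, and discard the other relevant ones. Then the final value of $\Phi(x)$ is decided by whether $c$ is eventually dumped. If $c$ is not relevant but some relevant $a$ has the same column $n$, first move the content of $a$ into $c$. We then give $c$ the *tag* $t$.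

**Where the threshold $0$ gets stuck.** The plain attempt uses $H=0$ only. Suppose tagging fails for this $H$: for every column $n<M$ there are infinitely many slots with permanent cells of column $n$ that never receive the tag. One would like to conclude that $X$ is recursive. Choose one such cell for each $n<M$, and let $H_1$ exceed their slots. What follows is only this: at late stages $\mathrm{Rel}^0(x)$ is empty or contains a cell in a slot $<H_1$; otherwise one of the chosen cells could be tagged. Slots $<H_1$ eventually become constant, so this low cell is never dumped. But other relevant cells may remain in slots $\ge H_1$, and we do not know $X(x)$. For instance, $\Phi(x)$ might be the exclusive or of one query in slot $0$ and one query in a high slot. So we raise the threshold to $H_1$ and try again. Each new failure produces a further cell containing a query of $\Phi(x)$, in a new interval of slots. There are at most $k$ queries, so this cannot go on for more than $k$ rounds. That is the argument of Lemma 9, and the reason why $H$ is part of the tag.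

## 8. The construction

**Statuses.** At each time there are finitely many cells. At the beginning of stage $s$ every number of row $<s$ is live (in exactly one cell), dumped, or *discarded*; the latter two are permanent. No number of row $\ge s$ is live, dumped or discarded. At stage $s$ only numbers of row $s$ may be newly placed in cells; all other numbers of row $s$ are discarded at stage $s$. The content of a cell is dumped, discarded, or moved into another cell of the same column in a smaller slot, always as a whole. A cell whose content is dumped, discarded or moved away vanishes, together with its tags.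

**Convergence.** "$\Phi(x)[s]\!\downarrow$" means that $h(x)$, where $\Phi=(h,k)$, is computed within $s$ steps and all its queries have row $<s$. Here a query "$z\in A_n$?", "$z\in P$?" or "$z\in P^\ell$?" has row $z$; for the oracles $\mathcal D_M,\hat A_m,B,C$ a query is a number $(n,z)$ and has row $z$; queries to $G^\ell_j$ carry no row condition. *Current* values are evaluated with the oracles as enumerated so far (for $G^\ell_j$: its stage $s$ approximation).

**Eligibility.** A cell $c=(i,\lambda,n)$ is *$t$-eligible* at $s$, $t=(\Phi,M,H)$, if $H\le i$, $t\le i$, $n<M$, $c$ has no tag $t$, and there is $x<s$ with $\Phi(x)[s]\!\downarrow$ such that $\mathrm{Rel}^H(x)\setminus\{c\}$ is contained in slots $>i$ and $\mathrm{Rel}^H(x)$ contains some cell of column $n$.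

**Initializing the slots $>i$.** All contents of cells in slots $>i$ not explicitly dumped or moved are discarded; all these cells and their tags vanish. Every row $y$ currently assigned to a slot $>i$ of type III (type IV with parameter $\ell$) with $y\notin Q$ ($y\notin Q^\ell$) is put into $P$ (into $P^\ell$); we say $y$ is *cancelled*. All rows assigned to slots $>i$ become unassigned. All $N_{i'}$ with $i'>i$ become *unset* and not done.

**Stage $s$.** Initially all requirements are unset. Let $i\le s$ be least such that slot $i$ *requires attention*, that is, one of Clauses 1–3 holds. (At the start of stage $s$, $N_s$ is still unset, since slot $s$ could not act before stage $s$. So $i$ exists.) Slot $i$ *acts* according to the first applicable clause; every action includes initializing the slots $>i$.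

**Clause 1: $N_i$ is unset.** Initialize the slots $>i$; $N_i$ becomes set.

* Type I: assign row $s$ to slot $i$ and create the cell $(i,0,m)$ with content $\{(m,s)\}$.
* Type II: nothing further; slot $i$ has no cells.
* Type III: assign row $s$ and create cells $(i,0,n)$ with content $\{(n,s)\}$ for $n\le i$, $n\notin\{a,b\}$.
* Type IV: assign row $y_0=s$ and create cells $(i,0,e)$ with content $\{(e,s)\}$ for $e<L$, $e\ne n$.

**Clause 2: $N_i$ is set, not done, and one of the following holds.**

* Type I, row $y$: $\Phi(y)[s]\!\downarrow$. Initialize the slots $>i$; let $v$ be the current value of $\Phi^{\hat A_m}(y)$. If $v=0$, dump the cell $(i,0,m)$. Declare $N_i$ done.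
* Type II: there are $x<s$ with $\Phi(x)[s]\!\downarrow$ and $\Psi(x)[s]\!\downarrow$, a set $\mathcal K$ of cells of columns $<i$ in slots $>i$ with union of contents $K$, and sets $\beta,\gamma$ of live numbers of columns $\ge i$ in slots $>i$, such that $\Phi^{B\cup K\cup\beta}(x)\ne\Psi^{C\cup K\cup\gamma}(x)$. Dump the cells of $\mathcal K$, put $\beta$ into $B$ and $\gamma$ into $C$, then initialize the slots $>i$ (so the numbers in $\beta\cup\gamma$ are discarded). Declare $N_i$ done.
* Type III, row $y$: $\Phi(y)[s]\!\downarrow$. Initialize the slots $>i$ (with cancellations), then let $v$ be the current value of $\Phi^{A_a\oplus A_b\oplus P}(y)$. If $v=0$, put $y$ into $Q$ and dump all cells $(i,0,n)$. Declare $N_i$ done.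
* Type IV, rows $y_0,\dots,y_r$ (never declared done). (2a): some $\lambda\le r$ has $\lambda\in W_s$ and $y_\lambda\notin Q^\ell$. Initialize the slots $>i$; for all such $\lambda$ put $y_\lambda$ into $Q^\ell$ and dump all cells $(i,\lambda,e)$. (2b): otherwise, for all $\lambda\le r$, $\Phi(y_\lambda)[s]\!\downarrow$ and currently $\Phi^{A_n\oplus G^\ell_j\oplus P^\ell}(y_\lambda)=Q^\ell(y_\lambda)$. Initialize the slots $>i$, assign row $y_{r+1}=s$, and create cells $(i,r+1,e)$ with content $\{(e,s)\}$, $e<L$, $e\ne n$.

**Clause 3: some cell $c=(i,\lambda,n)$ is $t$-eligible for some $t$.** Take the least such $(c,t)$, $t=(\Phi,M,H)$, and a witness $x$. If $c\in\mathrm{Rel}^H(x)$ let $a=c$; otherwise let $a\in\mathrm{Rel}^H(x)$ be of column $n$ (then $a$ is in a slot $>i$). Choose $\mathcal K\subseteq\mathrm{Rel}^H(x)\setminus\{a\}$ with $f(\mathcal K)\ne f(\mathcal K\cup\{a\})$; this is possible by the definition of relevance and (3). If $a\ne c$, move the content of $a$ into $c$. Dump the cells of $\mathcal K$; initialize the slots $>i$. Give $c$ the tag $t$, recording $x$, $f_0=f(\mathcal K)$, $f_1=f(\mathcal K\cup\{a\})$, with $f$ as evaluated at the start of the stage.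

In Clause 3, $c\notin\mathcal K$: either $a=c$, or $c\notin\mathrm{Rel}^H(x)$. So all cells of $\mathcal K$ are in slots $>i$. All searches are finite ($x<s$, $t\le i\le s$, finitely many live numbers and cells). Hence the construction is effective, the $A_n$ are uniformly r.e., and all other sets are r.e.

**Example.** Let $N_0$ be of type I with $m=3$, and $N_1$ of type III with $\{a,b\}=\{0,3\}$. At stage $0$, slot $0$ creates the cell $(0,0,3)$ with content $\{(3,0)\}$; all other numbers of row $0$ are discarded. Suppose slot $0$ does not require attention at stage $1$. Then slot $1$ acts: row $1$ is assigned, and the cell $(1,0,1)$ with content $\{(1,1)\}$ is created. Suppose that at stage $2$ the computation of $N_0$ has converged with current value $0$. Slot $0$ acts: $(1,1)$ is discarded, row $1$ is put into $P$, $N_1$ becomes unset, and then $(3,0)$ is dumped. All numbers of row $2$ are discarded.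

**Facts read off from the list of actions.**

**(F1)** If two numbers are in the same cell at some time, then at each later time they are in the same cell, or both dumped, or both discarded. Indeed contents are dumped, moved and discarded only as wholes; the numbers in the sets $\beta,\gamma$ of a type II action are discarded in the same action, together with the whole contents of their cells.

**(F2)** A number live in slot $j$ can be moved or discarded only by an action of a slot $<j$, dumped only by an action of a slot $\le j$, and put undumped into $B$ or $C$ only by an action of a slot $<j$. Clauses 1, (2b) and 3 dump nothing in the acting slot.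

**(F3)** Only live numbers are ever put into $\mathcal D$, $B$ or $C$. So discarded numbers never later enter these sets. Between actions, live numbers are not in $B\cup C$, because a number put into $B$ or $C$ is dumped or discarded in the same action.

**(F4)** Right after an action of slot $i$ at stage $s$, no number is live in, and no row is assigned to, a slot $>i$. Later placements and assignments concern only rows $>s$, and moves only decrease the slot. Hence numbers of row $\le s$ that are live after that, and rows $\le s$ that are assigned after that, are in slots $\le i$. A row $y$ enters $P$ or $P^\ell$ only while assigned to some slot $j$, by an action of a slot $<j$. A row $y$ is assigned at most once, at stage $y$.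

## 9. Finite injury, with permissions bounded by incomparability

**Lemma 4.** Every slot acts only finitely often.

Proof. We induct on $i$. Let no slot $<i$ act after $s_0\ge i$. Then no slot $<i$ requires attention after $s_0$, since the least slot requiring attention acts.

**Step 1: all clauses except (2b) are harmless.** After $s_0$ nothing can unset $N_i$, so Clause 1 applies to slot $i$ at most once, and Clause 2 at most once for types I–III. In type IV, (2a) puts each $y_\lambda$ into $Q^\ell$ only once. So if (2b) acts only finitely often, then (2a) does too, and only finitely many cells are ever in slot $i$ after $s_0$, because cells of slot $i$ are created only by Clauses 1 and (2b). After $s_0$ they can vanish only by being dumped by slot $i$, and are not created again; each of them receives each tag $t\le i$ at most once. So Clause 3 acts finitely often.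

**Step 2: (2b) cannot act infinitely often.** Suppose it does, so $N_i$ is of type IV. Then rows $y_\lambda$ belonging to the final setting of $N_i$ exist for all $\lambda$. Let $s_\lambda$ be the stage at which $y_{\lambda+1}$ is assigned, and choose $\lambda_0$ such that $s_\lambda>s_0$ for all $\lambda\ge\lambda_0$. Let $\lambda\ge\lambda_0$. At $s_\lambda$ we have $\Phi(y_\lambda)[s_\lambda]\!\downarrow$, with queries to $A_n,P^\ell$ of rows $<s_\lambda$. After stage $s_\lambda$ the answers to these queries do not change. Indeed, by (F4), numbers $(n,z)$ with $z<s_\lambda$ that are still live are in slots $\le i$; slot $i$ has no cell of column $n$; numbers in slots $<i$ are not dumped after $s_0$, by (F2). Rows $z<s_\lambda$ that are still assigned belong to slots $\le i$, and would be cancelled only by a slot $<i$.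

So from the end of stage $s_\lambda$ on, the value of $\Phi(y_\lambda)$ is $\theta_\lambda(G^\ell_j)$, for a truth table $\theta_\lambda$ with at most $k$ queries to $G^\ell_j$ ($k$ the norm of $\Phi$), and $\theta_\lambda$ is computable from $\lambda$ by running the construction. Since (2b) acts infinitely often, the current values of $\Phi(y_\lambda)$ and $Q^\ell(y_\lambda)$ agree at infinitely many stages. In the limit, $\theta_\lambda(G^\ell_j)=Q^\ell(y_\lambda)$.

Moreover $Q^\ell(y_\lambda)=W(\lambda)$. First, $y_\lambda$ enters $Q^\ell$ only through (2a), hence only if $\lambda\in W$. If $\lambda\in W$, then (2a) eventually applies unless $y_\lambda$ is already in $Q^\ell$, and slot $i$ then acts by (2a), because no slot $<i$ requires attention and (2a) precedes (2b). Treating $\lambda<\lambda_0$ by a table, we get $W\le_{btt}G^\ell_j$, contradicting the choice of $W$. $\square$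

Consequently, for every $i$ there is a stage after which no slot $\le i$ acts, hence none requires attention. So each $N_i$ is eventually permanently set; from its last setting on no slot $<i$ acts, since this would unset $N_i$. Slot $i$ (cells, contents, tags, rows) is eventually constant, since only slots $\le i$ change it.

## 10. Diagonalization and the coding of edges and matchings

**Lemma 5.** All requirements of types I, III, IV hold. So item 3 and the "only if" parts of items 4 and 5 of Theorem 2 hold.

Proof. Let $N_i$ be permanently set; from then on no slot $<i$ acts.

**Type I.** We show that a completed diagonalization is preserved. If $\Phi$ is total, $N_i$ becomes done at some stage $s$. After it, the numbers of row $<s$ still live are in slots $\le i$ by (F4), and the only possible cell of slot $i$ has column $m$. Numbers in slots $<i$ are never dumped. So $\hat A_m$ does not change on the queries, which have rows $<s$, and $\Phi^{\hat A_m}(y)=v$ forever (dumping the cell $(i,0,m)$ does not affect $\hat A_m$). Until stage $s$, $(m,y)$ is in the cell $(i,0,m)$. If $v=0$, it is dumped with the cell. If $v=1$, it stays in its cell, which is never dumped: slot $i$ is done and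 afterward acts at most by Clause 3, which dumps nothing in slot $i$. So $A_m(y)\ne v$.

**Type III.** The same preservation argument now has to include $P$. If $\Phi$ is total, $N_i$ becomes done at some stage $s$. Afterward numbers of row $<s$ still live are in slots $\le i$, slot $i$ has no cells of columns $a,b$, and the cells of slot $i$ dumped at $s$ have columns $\notin\{a,b\}$. Rows $z<s$ still assigned are in slots $\le i$, so never cancelled. Hence finally $\Phi^{A_a\oplus A_b\oplus P}(y)=v$. Since $y$ can enter $Q$ only by this action, and does iff $v=0$, we have $v\ne Q(y)$.

**Type IV.** Here the finiteness of the action gives the disagreement. Eventually neither (2a) nor (2b) applies, and the rows $y_0,\dots,y_r$ are fixed. If $\Phi$ were total with $\Phi(A_n\oplus G_j^\ell\oplus P^\ell)=Q^\ell$, then at all large stages the current values at the finitely many $y_\lambda$ would be final and equal, so (2b) would apply, a contradiction. $\square$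

**Lemma 6.** (a) If $E(a',b')$, then $Q\le_{btt}A_{a'}\oplus A_{b'}\oplus P$. (b) For $\ell<2$, $e<L$: $Q^\ell\le_{btt}A_e\oplus G^\ell_e\oplus P^\ell$.

Proof. Row $y$ can be assigned only at stage $y$, and it is decidable whether it is, and to which slot and index. While row $y$ is assigned to slot $i$, no slot $<i$ has acted since stage $y$. So during that time a number $(n,y)$ placed at stage $y$ into a cell of slot $i$ stays there unless slot $i$ itself dumps that cell.

**Part (a): reading announcements.** If $y$ is not assigned to a type III slot, $y\notin Q$. Only finitely many $y$ are ever assigned to slots $i<\max(a',b')$, by Lemma 4; treat these by a table. Now let $y$ be assigned to a type III slot $i\ge\max(a',b')$ with nonedge $\{a,b\}$. We claim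
$$y\in Q\iff y\notin P\ \wedge\ (y\in A_{a'}\vee y\in A_{b'}).\tag{4}$$
Suppose $y\in Q$. When $y$ entered $Q$ it was assigned, so it had not been cancelled, and it is never cancelled later. At that moment all $(n,y)$ with $n\le i$, $n\notin\{a,b\}$ were dumped. Here $a'\ne b'$ by irreflexivity; $\{a',b'\}\subseteq\{a,b\}$ would give $\{a',b'\}=\{a,b\}$ and, by symmetry, $E(a,b)$. So $\{a',b'\}\not\subseteq\{a,b\}$, and one of $(a',y),(b',y)$ was dumped. Now suppose $y\notin Q$. If $y\in P$, the right side of (4) fails. If $y\notin P$, no slot $<i$ acts after stage $y$, since otherwise $y$ would be cancelled. Slot $i$ dumps its cells only when putting $y$ into $Q$. Numbers of row $y$ not placed in cells were discarded. So no $(n,y)$ is ever dumped, and the right side fails.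

**Part (b): reading announcements or permissions.** If $y$ is not assigned to a type IV slot with parameter $\ell$, then $y\notin Q^\ell$. Let $y$ be assigned as $y=y_\lambda$ to a type IV slot $i$ with parameters $(\Phi,\ell,n,j)$.

If $e\ne n$, then $y\in Q^\ell\iff y\notin P^\ell\wedge y\in A_e$. Indeed, if $y\in Q^\ell$, then $y$ is never cancelled, and $(e,y)$, lying in the cell $(i,\lambda,e)$, was dumped when $y$ entered $Q^\ell$. If $y\notin Q^\ell$ and $y\notin P^\ell$, no slot $<i$ acts after stage $y$, and slot $i$ dumps the cell $(i,\lambda,e)$ only when putting $y$ into $Q^\ell$; so $y\notin A_e$.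

If $e=n$, then $n<L$, $W=G^\ell_n=G^\ell_e$, and $y\in Q^\ell\iff y\notin P^\ell\wedge\lambda\in G^\ell_e$. The implication from left to right is clear from (2a), as elements of $Q^\ell$ are never cancelled. Conversely, suppose $y\notin P^\ell$, $\lambda\in W$, but $y\notin Q^\ell$. Then no slot $<i$ acts after stage $y$, hence none requires attention, so (2a) applies at all sufficiently large stages and slot $i$ acts infinitely often, contradicting Lemma 4.

Slot and index are computable from $y$, so these equivalences give a btt-reduction. $\square$

Items 3, 4, 5 of Theorem 2 are proved.

## 11. The exact pair $B$, $C$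

**Lemma 7.** Item 1 of Theorem 2 holds.

Proof. **From right to left.** We compare columns of $B$ and $A$. We have $A_n\subseteq\{z:(n,z)\in B\}$. The difference comes from sets $\beta$ of actions of type II requirements $N_i$ with $i\le n$. There are finitely many such actions by Lemma 4, and each $\beta$ is finite. So $A_n\le_{btt}B$ for each $n$, and likewise for $C$. Hence $\bigoplus_{n<M}A_n\le_{btt}B,C$.

**From left to right.** Let $X=\Phi(B)=\Psi(C)$ with $\Phi,\Psi$ total, and let $N_i$ be this type II requirement. Slot $i$ never has cells. Choose $s^*\ge i$ such that no slot $\le i$ acts after $s^*$, and $N_i$ is permanently set by $s^*$.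

*First, $N_i$ is not done.* Suppose it was declared done since its last setting, at stage $s$ with witness $x$. Just after that action $\Phi^B(x)\ne\Psi^C(x)$, because $B$ and $C$ have become the sets used in the clause. All queries have rows $<s$; they are dumped, discarded, or live in slots $<i$, by (F4) and since slot $i$ has no cells. No slot $<i$ acts after the last setting. By (F2) and (F3), the answers never change. So $\Phi(B)\ne\Psi(C)$, a contradiction.

*Next we compute $X(x)$.* Given $x$, find $s>s^*,x$ with $\Phi(x)[s]\!\downarrow$ and $\Psi(x)[s]\!\downarrow$. Consider the start of stage $s$, with $B_s,C_s$ the current sets. Let $\mathcal K$ be the set of cells of columns $<i$ in slots $>i$ whose content is eventually dumped (well defined by (F1)), $K$ the union of their contents, and $\beta$ the set of live numbers of columns $\ge i$ in slots $>i$ that are eventually in $B$. On the queries of $\Phi(x)$ the final $B$ equals $B_s\cup K\cup\beta$. Indeed, discarded and dumped numbers have their final $B$-status. Numbers live in slots $<i$ never enter $B$, since no slot $<i$ acts after $s^*$. There are no live numbers in slot $i$. A number of column $n<i$ live in a slot $>i$ can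 enter $B$ only by being dumped: otherwise it would belong to a set $\beta$ of an action of some $N_{i''}$ with $i''\le n<i$, and such a slot does not act any more.

Clause 2 does not apply to slot $i$ at stage $s$, in particular not with $\mathcal K$, $\beta$ and $\gamma=\emptyset$. Therefore
$$X(x)=\Phi^{B_s\cup K\cup\beta}(x)=\Psi^{C_s\cup K}(x).\tag{5}$$
By (F1), a query $(n,z)$ of $\Psi(x)$ with $n<i$ that is live in a slot $>i$ at the start of stage $s$ belongs to $K$ iff $z\in A_n$; other queries are not in $K$. So the right side of (5) is computed from $s$ and the answers to the questions whether $z\in A_n$ for these queries. Their number is bounded by the norm of $\Psi$. Hence $X\le_{btt}\bigoplus_{n<i}A_n$. $\square$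

## 12. Tags, and minimality by counting queries

The first lemma says what a tag is good for.

**Lemma 8.** Let $c=(i,\lambda,n)$ receive tag $t=(\Phi,M,H)$ at stage $s_1$ with data $x,f_0\ne f_1$, and suppose no slot $<H$ acts after $s_1$. Let $(n,y)$ be in $c$ at the end of a stage $s\ge s_1$ such that $c$ has existed and carried this tag from $s_1$ to $s$. Then $\Phi^{\mathcal D_M}(x)=f_1$ if $y\in A_n$, and $\Phi^{\mathcal D_M}(x)=f_0$ if $y\notin A_n$.

Proof. Consider the action at $s_1$ with $a,\mathcal K$, and write $V=V^H(x)$, $\mathrm{Rel}=\mathrm{Rel}^H(x)$ at the start of $s_1$.

**Step 1: the final value is $f(\mathcal J)$, where $\mathcal J$ is the set of cells of $V$ whose contents are eventually dumped.** Every query of $\Phi(x)$ has row $<s_1$. Queries of columns $\ge M$ are answered *no*, both by $f$ and by $\mathcal D_M$. A query of column $<M$ dumped or discarded at the start of $s_1$ has its final status. One that is live in a slot $<H$ is never dumped: the action at $s_1$ is by slot $i\ge H$ and dumps only in slots $>i$, and no slot $<H$ acts later, so (F2) applies. All other queries of columns $<M$ lie in cells of $V$, and by (F1) each content of a cell of $V$ is eventually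 dumped as a whole or not at all.

**Step 2: we determine $\mathcal J\cap\mathrm{Rel}$.** The cells in $\mathcal K$ are dumped at $s_1$. The relevant cells other than $a$ and those in $\mathcal K$ are discarded at $s_1$, because they are in slots $>i$: if $a=c$, because $\mathrm{Rel}\setminus\{c\}$ lies in slots $>i$; if $a\ne c$, because then $c\notin\mathrm{Rel}$ and all relevant cells lie in slots $>i$. The content of $a$ is in $c$ at the end of $s_1$. So $\mathcal J\cap\mathrm{Rel}$ is $\mathcal K\cup\{a\}$ or $\mathcal K$, according to whether the content which $c$ has at the end of $s_1$ is eventually dumped. By (3), the final value is $f_1$ or $f_0$ accordingly. (If $a\ne c$ and $c\in V$, then $c$ is one of the irrelevant cells, whose fate does not affect $f$.)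

**Step 3: the fate of $(n,y)$ is the fate of $c$.** As $c$ persists from $s_1$ to $s$, the content it had at the end of $s_1$ is still in it at the end of stage $s$. By (F1) this content is eventually dumped iff $(n,y)$ is, that is, iff $y\in A_n$. $\square$

**Lemma 9.** If $X\le_{btt}\bigoplus_{n<M}A_n$, then $X$ is recursive or $A_n\le_{btt}X$ for some $n<M$.

Proof. If $M=0$, $X$ is recursive. Let $M\ge1$ and $X=\Phi(\mathcal D_M)$ with $\Phi$ total of norm $k$. Let $t_H$ code $(\Phi,M,H)$. A cell that exists in slot $i$ from some point on is a *final cell* of slot $i$. Call $n<M$ *$H$-good* if for all but finitely many $i$, every final cell of column $n$ in slot $i$ finally carries the tag $t_H$.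

**Case 1: some $n<M$ is $H$-good for some $H$.** We show $A_n\le_{btt}X$. Choose $i^*\ge\max(H,t_H)$ such that all final cells of column $n$ in slots $\ge i^*$ are finally tagged $t_H$, and $s^*$ such that no slot $<i^*$ acts after $s^*$. Given $y$, find $s>\max(s^*,y)$ such that at the end of stage $s$ one of the following holds:

* $(\alpha)$ $(n,y)$ is dumped;
* $(\beta)$ $(n,y)$ is discarded;
* $(\gamma)$ $(n,y)$ is live in a slot $<i^*$;
* $(\delta)$ $(n,y)$ is live in a cell of a slot $\ge i^*$ tagged $t_H$.

Such $s$ exists. If $(n,y)$ is never dumped or discarded, it is live forever from stage $y$ on; since moves only decrease the slot, it ends up in a final cell, and then $(\gamma)$ or $(\delta)$ occurs. In case $(\alpha)$, $y\in A_n$. In cases $(\beta)$ and $(\gamma)$, $y\notin A_n$, by (F3) and (F2). In case $(\delta)$, let the tag have been given at $s_1$ with data $x,f_0,f_1$, in slot $i\ge i^*\ge H$. No slot $<i$ acted after $s_1$ up to stage $s$, since otherwise the cell would have vanished; no slot $<i^*$ acts after $s>s^*$. So no slot $<H$ acts after $s_1$, and Lemma 8 gives $y\in A_n\iff X(x)=f_1$. Thus $A_n\le_{btt}X$, with norm $1$.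

**Case 2: for every $H$, no $n<M$ is $H$-good.** We show that $X$ is recursive. Put $H_0=0$. Given $H_j$, for each $n<M$ choose $i_{j,n}\ge\max(H_j,t_{H_j})$ such that slot $i_{j,n}$ has a final cell $c_{j,n}$ of column $n$ that finally does not carry the tag $t_{H_j}$, and let
$$H_{j+1}=1+\max_{n<M}i_{j,n}.$$
Let $s^*\ge H_{k+1}$ be such that after $s^*$ no slot $<H_{k+1}$ acts, and these slots are constant. Given $x$, find $s>s^*,x$ with $\Phi(x)[s]\!\downarrow$. Everything below refers to the start of stage $s$.

*Claim. For $j\le k$, $\mathrm{Rel}^{H_j}(x)$ is empty or contains a cell in a slot in $[H_j,H_{j+1})$.* Suppose not. Then $\mathrm{Rel}^{H_j}(x)$ is nonempty and contained in slots $\ge H_{j+1}$. It contains a cell of some column $n<M$, and all its members are in slots $>i_{j,n}$. Also $H_j\le i_{j,n}$, $t_{H_j}\le i_{j,n}$, and $c_{j,n}$ does not have the tag $t_{H_j}$. So $c_{j,n}$ is $t_{H_j}$-eligible, and slot $i_{j,n}<H_{k+1}\le s$ requires attention at stage $s>s^*$. Hence some slot $\le i_{j,n}$ acts, a contradiction.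

*Counting.* For $j\le k$ the function $f$ for $H_k$ is the restriction of the function $f$ for $H_j$ to subsets of $V^{H_k}(x)\subseteq V^{H_j}(x)$, so $\mathrm{Rel}^{H_k}(x)\subseteq\mathrm{Rel}^{H_j}(x)$. If $\mathrm{Rel}^{H_k}(x)\ne\emptyset$, then $\mathrm{Rel}^{H_j}(x)\ne\emptyset$ for all $j\le k$, and the Claim gives $k+1$ different cells, one in slots $[H_j,H_{j+1})$ for each $j\le k$, each containing a query of $\Phi(x)$. Different cells are disjoint, but $\Phi(x)$ has at most $k$ queries. So $\mathrm{Rel}^{H_k}(x)=\emptyset$, and $f$ for $H_k$ is constant by (3).

*Conclusion.* Cells in slots $<H_k$ are never dumped after $s^*$; discarded numbers are never dumped; the contents of cells in $V^{H_k}(x)$ are dumped as wholes or not at all. So $X(x)=\Phi^{\mathcal D_M}(x)=f(\mathcal J)$ for some $\mathcal J\subseteq V^{H_k}(x)$, and this equals $f(\emptyset)$, which is computable from $x$ by running the construction to the start of stage $s$. Hence $X$ is recursive. $\square$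

Lemma 9 is item 2. Together with Lemmas 5, 6 and 7 this proves Theorem 2, and hence, by Section 5, Theorem 1. $\blacksquare$

## 13. Recursive isomorphism, parameter-free interpretation, and coded graphs

The same ingredients give more.

**Theorem 3.**

(a) $\mathrm{Th}(\mathcal R_{btt})$ and $\mathrm{Th}(\mathbb N,+,\cdot)$ are recursively isomorphic.

(b) $(\mathbb N,+,\cdot)$ is interpretable in $\mathcal R_{btt}$ without parameters.

(c) Every recursive graph with universe $\omega$ or a finite set is isomorphic to a graph with vertex set $D(b,c)$ and edges $x\ne y\wedge q\le x\vee y\vee p$, for suitable r.e. btt-degrees $b,c,p,q$. The vertices can be taken minimal among *all* nonzero btt-degrees.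

(d) There is one first-order formula $R(x,x';\bar s)$ such that any bijection between two finite sets of atoms of the same size $\ge2$ is the restriction of $R(\cdot,\cdot;\bar s)$ to these sets for some $\bar s$.

Proof. **Part (a).** We make both many-one reductions injective by padding. Let $\tau$ be a fixed valid sentence of the target language, $\chi_0=\tau$, $\chi_{e+1}=(\tau\wedge\chi_e)$. If a reduction sends the sentence with code $e$ to $\psi_e$, send it instead to $(\psi_e\wedge\chi_e)$; for numbers $e$ that are not codes of sentences let $\psi_e$ be a fixed sentence false in the target structure. Truth is unchanged, and by unique readability $\chi_e$, hence $e$, can be recovered. So the theories are one-one equivalent, and Myhill's theorem says that one-one equivalent sets are recursively isomorphic.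

**Part (b).** We identify the numbers of all standard coded models. The domain is the set of tuples $(\bar r,x)$ with $\mathrm{St}(\bar r)$ and $x\in\mathfrak M_{\bar r}$; it is nonempty because of $\bar r^*$. Put $(\bar r,x)\sim(\bar r',x')$ iff $x,x'$ are both zero in their structures, or both are nonzero and for some $\bar s$, $R(\cdot,\cdot;\bar s)$ restricts to a bijection of $\{z\in\mathfrak M_{\bar r}:z\le x\}$ with $\{z'\in\mathfrak M_{\bar r'}:z'\le x'\}$. By Claim B both structures are standard. If $x,x'$ are the numbers $m,m'\ge1$, these sets have $m+1$ and $m'+1$ elements; a bijection forces $m=m'$, and if $m=m'$, Claim A supplies $\bar s$. So $\sim$ holds iff $x,x'$ represent the same natural number. Define $(\bar r_1,x_1)+(\bar r_2,x_2)=(\bar r_3,x_3)$ iff there are $\bar r$ with $\mathrm{St}(\bar r)$ and $x,y,z\in\mathfrak M_{\bar r}$ with $\gamma_+(x,y,z)$ in $\mathfrak M_{\bar r}$ and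
$$(\bar r,x)\sim(\bar r_1,x_1),\quad(\bar r,y)\sim(\bar r_2,x_2),\quad(\bar r,z)\sim(\bar r_3,x_3);$$
similarly for multiplication with $\gamma_\cdot$. All these conditions are first-order without parameters, and the quotient is $(\mathbb N,+,\cdot)$.

**Part (c).** For universe $\omega$, apply Theorem 2 with $L=0$, together with $(*)$. For minimality among all btt-degrees, let $X\le_{btt}A_n$ be any nonrecursive set. Item 2, which holds for arbitrary $X$, gives $k\le n$ with $A_k\le_{btt}X\le_{btt}A_n$; by the proof of $(*)$, $k=n$, so $X$ has the same btt-degree as $A_n$. A finite graph may be taken to have vertices $0,\dots,l-1$. Extend its edge relation $E$ to $\omega$ by isolated vertices, apply Theorem 2 with $L=0$, keep $p,q$, and replace $b$ and $c$ by $a_0\vee\dots\vee a_{l-1}$ (by $0$ if $l=0$). The degrees $a_0,\dots,a_{l-1}$ are distinct atoms below this join. An atom below it bounds some $a_n$, $n<l$, by item 2, and so equals it. Hence the vertex set is $\{a_0,\dots,a_{l-1}\}$, and the edges are correct by item 4.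

**Part (d).** Let $R$ be the formula (1). Given a bijection, list the first set as $g_0,\dots,g_m$ and let $g'_i$ be the image of $g_i$. As the size is at least $2$, $m\ge1$, and Claim A gives $\bar s$. $\square$
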